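\title{Global Greedy has logarithmic unfairness in the carpool problem}

\begin{abstract}
In the carpool problem, $n$ people share rides in pairs that an adversary fixes in advance, and an online algorithm names the driver of each ride; the aim is that nobody drives much more or much less than half of his rides. Global Greedy lets the member of the pair drive who has so far driven least relative to his fair share, and breaks ties by a fair coin. We prove that the expected maximum unfairness of Global Greedy is at most $2\ln n+\ln 2$ on every request sequence and at least $\frac1{31}\ln n$ on some request sequence, which confirms the conjecture that it is $\Theta(\log n)$. For the upper bound we couple $n+1$ copies of the process and show that a coin can influence a given person only by revealing information about a random variable with $n$ values. For the lower bound we build a fixed sequence that sorts people by level without seeing the coins.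
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The carpool problem}

In the carpool problem of Fagin and Williams \cite{FW} there are $n\ge2$ people. On day $t$ a set $\sigma_t$ of them, the \emph{request}, shares a ride, and one member of $\sigma_t$ must drive. Let $m_{i,t}$ be the number of times that person $i$ has driven in the first $t$ days, and let
\[
f_{i,t}=\sum_{s\le t:\ i\in\sigma_s}\frac1{|\sigma_s|}
\]
be his \emph{fair share}. After $T$ requests the unfairness of person $i$ is $|m_{i,T}-f_{i,T}|$, and the quantity to be kept small is
\[
U_T=\max_i|m_{i,T}-f_{i,T}| .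
\]
We consider requests of size two, where any pair of people may be requested. The general problem reduces to this case, and the reduction changes the unfairness only by a factor of $2$.

An \emph{online} algorithm chooses each driver from the past alone. The adversary is \emph{oblivious}: it knows the algorithm, but it fixes the whole sequence $\sigma_1,\dots,\sigma_T$, including the length $T$, in advance, without seeing the outcome of any random choice. The \emph{deterministic unfairness} is the smallest value, over deterministic online algorithms, of the worst case of $U_T$ over all request sequences. The \emph{randomized unfairness} of a randomized online algorithm is the supremum of $\mathbb E\,U_T$ over all request sequences. Ajtai, Aspnes, Naor, Rabani, Schulman and Waarts \cite{AANRSW} proved the following.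
\begin{itemize}
\item The deterministic unfairness is $\Theta(n)$.
\item Local Greedy has randomized unfairness $\Theta(\sqrt{n\log n})$. Here the two members of each pair drive alternately on the successive requests of that pair, and the first driver of each pair is chosen at random.
\item Every randomized online algorithm has randomized unfairness $\Omega(\sqrt[3]{\log n})$.
\end{itemize}

This paper is about \emph{Global Greedy} \cite{FW}. On the request $\sigma_t=\{i,j\}$, the member $k\in\{i,j\}$ with the smaller value of $m_{k,t-1}-f_{k,t-1}$ drives; if the two values are equal, the driver is chosen uniformly from $\{i,j\}$, independently of all other random choices. The conjecture stated in \cite{Talk} is that Global Greedy has randomized unfairness $\Theta(\log n)$.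

\subsection{What to expect}\label{sec:expect}

Put $x_{i,t}=2(m_{i,t}-f_{i,t})$, the \emph{value} of person $i$. Values are integers, they start at $0$, and $U_T=\frac12\max_i|x_{i,T}|$. On each request the driver's value rises by $1$ and the passenger's falls by $1$, so the sum of the two values is preserved. Global Greedy raises the smaller value and lowers the larger. For $n=2$ the values alternate between $(0,0)$ and $\pm(1,-1)$, so $U_T\le\frac12$. Two values move apart only in a \emph{tie}, where $(a,a)$ becomes $(a+1,a-1)$ in one of the two orders.

An adversary who sees the values can exploit ties against any algorithm. As long as $\max_i|x_i|<\frac{n-1}2$, the $n$ values lie among at most $n-1$ integers, so two of them are equal; let the adversary request such a pair. Whoever drives, $\sum_ix_i^2$ grows by $2$. Since $\sum_ix_i^2<n(n-1)^2/4$ during this phase, the phase ends, and then $U_T\ge\frac{n-1}4$. A deterministic algorithm can be simulated in advance, so this sequence is available to the oblivious adversary as well. In particular Global Greedy with any deterministic tie rule has linear unfairness, and whatever the random rule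 gains must come from the adversary's ignorance of the coins.

The quickest way to climb with ties is a tournament. Match up $2^j$ people of value $0$; then $2^{j-1}$ of them have value $1$. Match these up; then $2^{j-2}$ have value $2$; after $j$ rounds one person has value $j$. Each level costs a constant factor in the number of people, so $\log_2n$ levels are reached. The oblivious adversary does not know who won a round, but if it can imitate the tournament at some larger constant cost per level, then the unfairness is $\Omega(\log n)$. In the other direction, the rule is symmetric under $x\mapsto-x$, so each value has mean zero, and if each value had an exponential tail, a union bound over $n$ people would give $O(\log n)$. Both guesses turn out to be right in order of magnitude.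

\subsection{Results}

Throughout, $\ln$ is the natural logarithm.

\begin{theorem}\label{thm:main}
Let $n\ge2$ and consider Global Greedy on $n$ people.
\begin{itemize}
\item[(a)] For every $T$ and every request sequence of length $T$,
\[
\mathbb E\,U_T\le2\ln n+\ln2,\qquad \Pr[U_T\ge2\ln n+s]\le2e^{-s}\quad(s\ge0).
\]
\item[(b)] For some request sequence, $\mathbb E\,U_T\ge\frac1{31}\ln n$.
\end{itemize}
Hence the randomized unfairness of Global Greedy lies between $\frac1{31}\ln n$ and $2\ln n+\ln2$, and the conjecture holds.
\end{theorem}

The rule ``raise the smaller value, lower the larger, toss a coin in a tie'' makes sense from any starting vector $x_0\in\mathbb Z^n$. Both halves of Theorem~\ref{thm:main} have a stronger form.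

\begin{theorem}\label{thm:strong}
\begin{itemize}
\item[(a)] For every starting vector $x_0\in\mathbb Z^n$, every request sequence, every person $u$ and every $|\theta|\le\frac12$,
\[
\mathbb E\,e^{\theta(x_{u,T}-\mathbb Ex_{u,T})}\le n^{4\theta^2},\qquad \operatorname{Var}(x_{u,T})\le2\ln n .
\]
\item[(b)] For every $\delta\in(0,1)$ there is $c_\delta>0$ such that for all large $n$ some request sequence gives $\Pr[U_T\ge c_\delta\ln n]\ge1-\delta$ (from the start $x_0=0$).
\end{itemize}
\end{theorem}

Section~\ref{sec:coupling} sets up the coupling on which the upper bounds rest. Section~\ref{sec:upper} proves them, first the variance bound, where the idea is seen with the least notation, and then the exponential moments. Section~\ref{sec:lower} proves the lower bounds and uses only Lemma~\ref{lem:sym} from the earlier sections.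

\section{A chain of coupled copies}\label{sec:coupling}

A request is an edge of the complete graph on the people, whom we call \emph{vertices} from now on and number $1,\dots,n$. Fix the requests $\sigma_1,\dots,\sigma_T$. Let $c_1,\dots,c_T\in\{+,-\}$ be independent fair coins, one for each step, which are consulted only in ties; we identify $\pm$ with $\pm1$. Thus the probability space is $\Omega=\{+,-\}^T$ with the uniform measure $P$, and $\mathbb E$ is expectation under $P$. A \emph{history} of length $t$ is a word $\gamma\in\{+,-\}^t$; conditioning on $\gamma$ means conditioning on $(c_1,\dots,c_t)=\gamma$, and $\gamma c$ is $\gamma$ extended by one coin $c$.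

Let $\mathbf e_i$ be the $i$-th unit vector and $\mathbf 1=\sum_i\mathbf e_i$. For $\sigma=\{i,j\}$ with $i<j$, $x\in\mathbb Z^n$ and $d=x_i-x_j$, put
\[
\Gamma_\sigma(x,c)=\begin{cases}x-\mathbf e_i+\mathbf e_j&\text{if }d>0,\\ x+\mathbf e_i-\mathbf e_j&\text{if }d<0,\\ x+c(\mathbf e_i-\mathbf e_j)&\text{if }d=0.\end{cases}
\]
Global Greedy is the recursion $x_t=\Gamma_{\sigma_t}(x_{t-1},c_t)$.

\begin{lemma}\label{lem:sym}
For every $y\in\mathbb Z$, $\ \Gamma_\sigma(x+y\mathbf1,c)=\Gamma_\sigma(x,c)+y\mathbf1$ and $\Gamma_\sigma(-x,-c)=-\Gamma_\sigma(x,c)$.
\end{lemma}

\begin{proof}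
Adding $y\mathbf1$ does not change $d$. Replacing $(x,c)$ by $(-x,-c)$ replaces $d$ by $-d$ and reverses the increment in each of the three cases.
\end{proof}

To measure how much a coin matters for a vertex at time $T$, we compare the process with copies that start higher and use the same coins. The right amount to add is $2$. Adding $1$ does not preserve order: if $d=0$ and $c=+$, then $x$ goes to $x+\mathbf e_i-\mathbf e_j$ while $x+\mathbf e_i$ goes to $x+\mathbf e_j$, which is lower at $i$. Adding $2$ keeps the parity of $d$, and the surplus then travels as one piece.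

\begin{lemma}\label{lem:token}
For all $x\in\mathbb Z^n$, $r$, $\sigma$ and $c$ there is a vertex $r'$ with $\Gamma_\sigma(x+2\mathbf e_r,c)=\Gamma_\sigma(x,c)+2\mathbf e_{r'}$.
\end{lemma}

\begin{proof}
If $r\notin\sigma=\{i,j\}$, take $r'=r$. If $r=i$, the difference $d$ becomes $d+2$, and there are five cases:
\[
\begin{array}{c|c|c|c}
d&\Gamma_\sigma(x,c)-x&\Gamma_\sigma(x+2\mathbf e_i,c)-x&r'\\ \hline
d\ge1&-\mathbf e_i+\mathbf e_j&\mathbf e_i+\mathbf e_j&i\\
d=0&c(\mathbf e_i-\mathbf e_j)&\mathbf e_i+\mathbf e_j&j\text{ if }c=+,\ i\text{ if }c=-\\
d=-1&\mathbf e_i-\mathbf e_j&\mathbf e_i+\mathbf e_j&j\\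
d=-2&\mathbf e_i-\mathbf e_j&2\mathbf e_i+c(\mathbf e_i-\mathbf e_j)&i\text{ if }c=+,\ j\text{ if }c=-\\
d\le-3&\mathbf e_i-\mathbf e_j&3\mathbf e_i-\mathbf e_j&i
\end{array}
\]
The definition of $\Gamma_\sigma$ is unchanged if $i,j$ are exchanged and $c$ is replaced by $-c$; this reduces the case $r=j$ to the case $r=i$.
\end{proof}

Think of the surplus $2\mathbf e_r$ as a token that sits on $r$ and moves to $r'$. We now place one token on each vertex, one after another. For $k=0,\dots,n$ let $x^{(k)}_t$ be Global Greedy started from
\[
x_0^{(k)}=x_0+2(\mathbf e_1+\dots+\mathbf e_k)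
\]
and run with the same requests and the same coins. Then $x_t^{(0)}=x_t$, and $x_t^{(n)}=x_t+2\cdot\mathbf1$ by Lemma~\ref{lem:sym}. The reason for using the whole chain is that its two ends are translates of each other, which forces the tokens to stay on distinct vertices.

\begin{lemma}\label{lem:perm}
For each $t$ there is a permutation $\pi_t$ of $\{1,\dots,n\}$, determined by $c_1,\dots,c_t$, such that $x_t^{(k)}-x_t^{(k-1)}=2\mathbf e_{\pi_t(k)}$ for $k=1,\dots,n$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:token} and induction on $t$, each difference has the form $2\mathbf e_{\pi_t(k)}$ for some vertex $\pi_t(k)$. The differences sum to $x_t^{(n)}-x_t^{(0)}=2\cdot\mathbf1$, so every vertex occurs exactly once.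
\end{proof}

We say that token $k$ sits on $\pi_t(k)$ at time $t$. Fix a vertex $u$ for the rest of Sections~\ref{sec:coupling} and~\ref{sec:upper}, and let $K=\pi_T^{-1}(u)$ be the token that sits on $u$ at the end. It is a random variable on $\Omega$ with values in $\{1,\dots,n\}$, and Lemma~\ref{lem:perm} gives
\begin{equation}\label{eq:K}
x^{(k)}_{u,T}=x_{u,T}+2\cdot\mathbf1\{K\le k\},\qquad k=0,\dots,n,
\end{equation}
where $\mathbf1\{\cdot\}$ is the indicator of an event. The second property of the chain is that at every step some copy does not feel the coin.

\begin{lemma}\label{lem:blind}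
For every $t$ and every history $\gamma$ of length $t-1$ there is an index $k=k(\gamma)\in\{0,\dots,n\}$ such that $x_t^{(k)}$ is the same vector for the histories $\gamma+$ and $\gamma-$.
\end{lemma}

\begin{proof}
Let $\sigma_t=\{i,j\}$. If $x_{t-1}$ has no tie on $\sigma_t$, take $k=0$. Otherwise let $k$ be the smaller of the two tokens that sit on $i$ and $j$ at time $t-1$. In $x_{t-1}^{(k)}=x_{t-1}+2\sum_{l\le k}\mathbf e_{\pi_{t-1}(l)}$ exactly one of $i,j$ has been raised, so their values differ by $2$ and the coin is not consulted.
\end{proof}

\begin{example}\label{ex:two}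
Let $n=2$, $x_0=(0,0)$, $u=1$. The chain starts as $(0,0),(2,0),(2,2)$. After one request it is
\[
(1,-1),\ (1,1),\ (3,1)\quad\text{if }c_1=+,\qquad\quad(-1,1),\ (1,1),\ (1,3)\quad\text{if }c_1=- .
\]
The middle copy does not feel the coin. If $T=1$, then $K=2$ for $c_1=+$ and $K=1$ for $c_1=-$, and \eqref{eq:K} with $k=1$ reads $1=x_{1,1}+2\cdot\mathbf1\{K\le1\}$: the coin moves the value of $u$ exactly because it decides $K$. If $T=2$, the bottom copy returns to $(0,0)$, while the middle copy goes from $(1,1)$ to $(2,0)$ or $(0,2)$ according to $c_2$. Now $c_1$ says nothing about $K$, and it has no effect on $x_{1,2}=0$; the coin $c_2$ decides $K$ and has no effect either.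
\end{example}

The example suggests the principle behind the upper bound: a coin that influences $x_{u,T}$ must carry information about $K$, though not conversely. As $K$ takes $n$ values, all coins together carry at most $\ln n$ units of information about it, however large $T$ is.

\section{The upper bound}\label{sec:upper}

\subsection{The information budget}

For probability vectors $p,q$ on a finite set, the entropy and the relative entropy are
\[
H(p)=-\sum_kp_k\ln p_k,\qquad \mathrm{KL}(p\|q)=\sum_kp_k\ln\frac{p_k}{q_k},
\]
where terms with $p_k=0$ are omitted. On a set of $n$ points $0\le H(p)\le\ln n$. Pinsker's inequality states that $\mathrm{KL}(p\|q)\ge2\,(p(E)-q(E))^2$ for every subset $E$.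

We shall need the budget under two different laws of the coins, so let $Q$ be any probability measure on $\Omega$ that gives positive mass to every point. For a history $\gamma$ of length $t-1$, with $k(\gamma)$ as in Lemma~\ref{lem:blind}, put
\[
\rho_t^c=Q(c_t=c\mid\gamma),\qquad \alpha_t^c=Q(K\le k(\gamma)\mid\gamma c),\qquad \Delta_t=\alpha_t^+-\alpha_t^- .
\]
These are functions of $c_1,\dots,c_{t-1}$. The number $\Delta_t$ measures how much the coin $c_t$ changes the chance of the event $\{K\le k(\gamma)\}$.

\begin{lemma}\label{lem:budget}
$\displaystyle\ \mathbb E_Q\sum_{t=1}^T2\rho_t^+\rho_t^-\Delta_t^2\le\ln n.$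
\end{lemma}

\begin{proof}
Let $q(t)$ be the conditional law of $K$ under $Q$ given $c_1,\dots,c_t$. Fix a history $\gamma$ of length $t-1$, write $q$ for the law of $K$ given $\gamma$ and $q^c$ for its law given $\gamma c$, and drop the index $t$. By the law of total probability $q=\rho^+q^++\rho^-q^-$; in particular $q_k=0$ forces $q^\pm_k=0$. The expected loss of entropy at step $t$ is
\[
J_t=H(q)-\sum_c\rho^cH(q^c)=-\sum_c\rho^c\sum_kq_k^c\ln q_k+\sum_c\rho^c\sum_kq^c_k\ln q^c_k=\sum_c\rho^c\,\mathrm{KL}(q^c\|q).
\]
Apply Pinsker's inequality with $E=\{1,\dots,k(\gamma)\}$. Here $q^c(E)=\alpha^c$ and $q(E)=\rho^+\alpha^++\rho^-\alpha^-$, so $|q^\pm(E)-q(E)|=\rho^\mp|\Delta|$ and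
\[
J_t\ge2\Delta^2\bigl(\rho^+(\rho^-)^2+\rho^-(\rho^+)^2\bigr)=2\rho^+\rho^-\Delta^2 .
\]
Averaging over $\gamma$ gives $\mathbb E_QJ_t=\mathbb E_QH(q(t-1))-\mathbb E_QH(q(t))$. The sum over $t$ telescopes to $H(q(0))-\mathbb E_QH(q(T))\le\ln n$.
\end{proof}

\subsection{The variance}\label{sec:var}

Take $Q=P$, so that $\rho_t^\pm=\frac12$. For $x\in\mathbb Z^n$ let $\mu_t(x)$ be the expected final value of $u$ when Global Greedy is started from $x$ at time $t$ and serves $\sigma_{t+1},\dots,\sigma_T$. Each copy in the chain is a run of Global Greedy and the coins after time $t$ are independent of the earlier ones, so by \eqref{eq:K}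
\[
\mu_t\bigl(x_t^{(k)}\bigr)=\mathbb E\bigl[x^{(k)}_{u,T}\mid c_1,\dots,c_t\bigr]=\mu_t(x_t)+2P(K\le k\mid c_1,\dots,c_t).
\]
Fix a history $\gamma$ of length $t-1$, let $x^c$ be the vector $x_t$ for the history $\gamma c$, and take $k=k(\gamma)$. By Lemma~\ref{lem:blind} the left side is the same for $\gamma+$ and $\gamma-$, so
\begin{equation}\label{eq:additive}
\mu_t(x^+)+2\alpha_t^+=\mu_t(x^-)+2\alpha_t^- .
\end{equation}
The martingale $Y_t=\mathbb E[x_{u,T}\mid c_1,\dots,c_t]=\mu_t(x_t)$ runs from $Y_0=\mathbb Ex_{u,T}$ to $Y_T=x_{u,T}$. Since $Y_{t-1}=\frac12(\mu_t(x^+)+\mu_t(x^-))$, its increments are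
\[
Y_t-Y_{t-1}=\tfrac12c_t\bigl(\mu_t(x^+)-\mu_t(x^-)\bigr)=-c_t\Delta_t .
\]
Martingale increments are orthogonal, so Lemma~\ref{lem:budget} gives
\[
\operatorname{Var}(x_{u,T})=\mathbb E\sum_t\Delta_t^2=2\,\mathbb E\sum_t2\rho_t^+\rho_t^-\Delta_t^2\le2\ln n .
\]
This is the variance bound of Theorem~\ref{thm:strong}(a). In Example~\ref{ex:two} with $T=1$ we have $\Delta_1=-1$, and the bound reads $1\le2\ln2$.

The step \eqref{eq:additive} is where obliviousness enters. It infers equal conditional expectations from equal states, which is valid because the later requests do not depend on $c_t$. Against an adversary who sees the coins this fails, and by Section~\ref{sec:expect} so does Theorem~\ref{thm:main}(a).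

\subsection{Exponential moments}

The variance alone is too weak for the maximum: Chebyshev's inequality gives $\Pr[|x_{u,T}-\mathbb Ex_{u,T}|\ge\lambda]\le2\ln n/\lambda^2$, which survives a union bound over $n$ vertices only for $\lambda$ of order $\sqrt{n\ln n}$. The difficulty is that $\sum_t\Delta_t^2$ is controlled on average under $P$, while a large deviation is produced by atypical coin sequences. We therefore spend the budget under a measure that favors large values of $x_{u,T}$.

Fix $\theta>0$, put $\ell(\theta)=\ln\mathbb E\,e^{\theta x_{u,T}}$, and define the tilted measure $Q=Q_\theta$ by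
\[
Q(\omega)=P(\omega)\,e^{\theta x_{u,T}(\omega)-\ell(\theta)},\qquad\omega\in\Omega .
\]
The function $\ell$ is smooth on $\mathbb R$, because $\Omega$ is finite, and $\ell'(\theta)=\mathbb E_Qx_{u,T}$. Hence
\begin{equation}\label{eq:KLell}
\mathrm{KL}(Q\|P)=\mathbb E_Q[\theta x_{u,T}-\ell(\theta)]=\theta\ell'(\theta)-\ell(\theta)=\theta^2\frac{d}{d\theta}\frac{\ell(\theta)}\theta .
\end{equation}
So a bound on $\mathrm{KL}(Q\|P)$ can be integrated to a bound on $\ell$. On the other hand, $Q(\omega)/P(\omega)=\prod_t2Q(c_t\mid c_1,\dots,c_{t-1})$, and taking $\mathbb E_Q\ln$ gives the chain rule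
\begin{equation}\label{eq:chain}
\mathrm{KL}(Q\|P)=\mathbb E_Q\sum_{t=1}^TD_t,\qquad D_t=\sum_c\rho_t^c\ln(2\rho_t^c).
\end{equation}
The term $D_t$ measures how strongly the tilt biases the coin $c_t$. It takes the place of the squared martingale increment, and it too is paid for from the budget.

\begin{lemma}\label{lem:step}
For $Q=Q_\theta$ and every $t$, $\ D_t\le A(\theta)\cdot2\rho_t^+\rho_t^-\Delta_t^2$, where $A(\theta)=\frac14e^{2\theta}\sinh^2(2\theta)$.
\end{lemma}

\begin{proof}
Let $W_t(x)$ be the expectation of $e^{\theta\cdot(\text{final value of }u)}$ under fair coins when Global Greedy is started from $x$ at time $t$, and let $\kappa=e^{2\theta}-1$. For any function $g$ on $\Omega$, the definition of $Q$ gives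
\[
\mathbb E\bigl[g\,e^{\theta x_{u,T}}\mid c_1,\dots,c_t\bigr]=W_t(x_t)\,\mathbb E_Q[g\mid c_1,\dots,c_t].
\]
By \eqref{eq:K}, $e^{\theta x^{(k)}_{u,T}}=e^{\theta x_{u,T}}(1+\kappa\mathbf1\{K\le k\})$, and therefore
\[
W_t\bigl(x_t^{(k)}\bigr)=W_t(x_t)\bigl(1+\kappa\,Q(K\le k\mid c_1,\dots,c_t)\bigr).
\]
Fix a history $\gamma$ of length $t-1$, let $x^c$ be as in Section~\ref{sec:var}, take $k=k(\gamma)$, and drop the index $t$ from $\rho,\alpha,\Delta$. By Lemma~\ref{lem:blind}, $W_t(x^+)(1+\kappa\alpha^+)=W_t(x^-)(1+\kappa\alpha^-)$. The history $\gamma c$ has $Q$-probability $2^{-t}W_t(x^c)e^{-\ell(\theta)}$, so $\rho^+/\rho^-=W_t(x^+)/W_t(x^-)$. This gives the multiplicative form of \eqref{eq:additive}: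
\[
\rho^+(1+\kappa\alpha^+)=\rho^-(1+\kappa\alpha^-).
\]
Let $s=\frac12\ln(\rho^+/\rho^-)$, so that $\rho^\pm=e^{\pm s}/(2\cosh s)$ and
\[
s=\tfrac12\bigl(\ln(1+\kappa\alpha^-)-\ln(1+\kappa\alpha^+)\bigr).
\]
On $[0,1]$ the function $\alpha\mapsto\ln(1+\kappa\alpha)$ has derivative at most $\kappa$ and takes values in $[0,2\theta]$. Hence
\[
|s|\le\tfrac12\kappa|\Delta|\qquad\text{and}\qquad|s|\le\theta .
\]
Since $\ln(2\rho^\pm)=\pm s-\ln\cosh s$ and $\rho^+-\rho^-=\tanh s$, we have $D_t=s\tanh s-\ln\cosh s$. This is an even function of $s$ that vanishes at $0$ and has derivative $s/\cosh^2s\le s$ for $s\ge0$, so $D_t\le s^2/2\le\kappa^2\Delta^2/8$. The bound $|s|\le\theta$ keeps the coin from being so biased that it carries little information: $2\rho^+\rho^-=1/(2\cosh^2s)\ge1/(2\cosh^2\theta)$. Together,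
\[
D_t\le\tfrac14\kappa^2\cosh^2\theta\cdot2\rho^+\rho^-\Delta^2,
\]
and $\frac14\kappa^2\cosh^2\theta=e^{2\theta}\sinh^2\theta\cosh^2\theta=A(\theta)$ because $\kappa=2e^\theta\sinh\theta$.
\end{proof}

In Example~\ref{ex:two} with $T=1$ one has $\ell(\theta)=\ln\cosh\theta$, $\alpha^+=0$, $\alpha^-=1$ and $s=\theta$, and $D_1=\theta\tanh\theta-\ln\cosh\theta$ agrees with \eqref{eq:KLell}.

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a)]
It remains to bound the exponential moment. By \eqref{eq:chain} and Lemmas~\ref{lem:step} and~\ref{lem:budget}, $\mathrm{KL}(Q_\theta\|P)\le A(\theta)\ln n$, so \eqref{eq:KLell} gives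
\[
\frac d{d\theta}\frac{\ell(\theta)}\theta\le e^{2\theta}\Bigl(\frac{\sinh2\theta}{2\theta}\Bigr)^2\ln n\qquad(\theta>0).
\]
Both factors increase with $\theta$, the second because $\sinh y/y$ is a power series with positive coefficients. For $\theta\le\frac12$ the right side is thus at most $e\sinh^2(1)\ln n=\frac14(e^3-2e+e^{-1})\ln n<4\ln n$; this is the only use of the restriction on $\theta$. As $\theta\to0^+$, $\ell(\theta)/\theta\to\ell'(0)=\mathbb Ex_{u,T}$, since $\ell(0)=0$. Integrating from $0$ to $\theta$ and multiplying by $\theta$,
\[
\ell(\theta)-\theta\,\mathbb Ex_{u,T}\le4\theta^2\ln n\qquad(0\le\theta\le\tfrac12),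
\]
which is the claim for $\theta\ge0$. By Lemma~\ref{lem:sym}, flipping all coins shows that $-x_T$ has the law of the final state of Global Greedy started from $-x_0$. The claim for $-\theta$ and $x_0$ is therefore the claim for $\theta$ and $-x_0$.
\end{proof}

\subsection{The maximum over all vertices}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Now $x_0=0$, so by Lemma~\ref{lem:sym} the vectors $x_T$ and $-x_T$ have the same law and $\mathbb Ex_{u,T}=0$ for every $u$. Theorem~\ref{thm:strong}(a) with $\theta=\pm\frac12$ gives $\mathbb E\,e^{\pm x_{u,T}/2}\le n$. Since $U_T=\max_u|x_{u,T}|/2$,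
\[
\mathbb E\,e^{U_T}\le\sum_u\mathbb E\bigl(e^{x_{u,T}/2}+e^{-x_{u,T}/2}\bigr)\le2n^2 .
\]
Jensen's inequality gives $\mathbb E\,U_T\le\ln(2n^2)=2\ln n+\ln2$, and Markov's inequality gives $\Pr[U_T\ge2\ln n+s]\le2n^2e^{-2\ln n-s}=2e^{-s}$.
\end{proof}

\begin{remark}
For $0\le\lambda\le4\ln n$, Markov's inequality with $\theta=\lambda/(8\ln n)$ gives $\Pr[x_{u,T}\ge\lambda]\le\exp(-\lambda^2/(16\ln n))$. So the bound for one vertex is a Gaussian tail on the scale $\sqrt{\ln n}$, and the union bound over $n$ vertices costs a second factor $\sqrt{\ln n}$. The tail reaches $1/n$ at $\lambda=4\ln n$, which corresponds to $\theta=\frac12$.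
\end{remark}

\section{The lower bound}\label{sec:lower}

A \emph{word} is a fixed finite sequence of requests, and a set of vertices is \emph{flat at level $y$} if all its values equal $y$. To imitate one round of the tournament, we want a word that turns a flat set into a smaller flat set one level up, whose members are known in advance. This cannot succeed with probability above $\frac12$: by Lemma~\ref{lem:sym}, from level $0$ a given set is as likely to end flat at $-1$ as at $+1$. We ask instead for two known sets, one of which goes up while the other goes down, and we continue with both.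

\begin{proposition}\label{prop:split}
Let $L\ge2$ be even. There are a word on $8L+6$ vertices and disjoint sets $A,B$ of $L$ of these vertices such that, if the vertices start flat at a level $y$, then with probability at least $0.65$ the final state has $A$ flat at $y+\varepsilon$ and $B$ flat at $y-\varepsilon$ for some $\varepsilon\in\{1,-1\}$.
\end{proposition}

By Lemma~\ref{lem:sym} we may take $y=0$. The proof has two parts: a set with values $\pm1$ and a large sum can be sorted blindly (Lemma~\ref{lem:sort}), and a large sum can be produced with good probability (Lemma~\ref{lem:walk}).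

\subsection{Double requests and blind sorting}

Let $V(p,v)$ be the word that requests $\{p,v\}$ twice in succession. We use it only when $x_p\in\{0,2,-2\}$ and $x_v\in\{1,-1\}$. The difference of the two values is then odd, so no tie occurs. If the values differ by $1$, a request swaps them and the second request swaps them back; this covers $(x_p,x_v)=(0,1),(0,-1),(2,1),(-2,-1)$. In the two remaining cases
\begin{equation}\label{eq:V}
(2,-1)\mapsto(1,0)\mapsto(0,1),\qquad(-2,1)\mapsto(-1,0)\mapsto(0,-1),
\end{equation}
and we call the pair $(p,v)$, and the application of $V$, \emph{effective}. Thus $V(p,v)$ is a conditional instruction: if $p$ holds $\pm2$ and $v$ has the opposite sign, it resets $p$ to $0$ and flips $v$; otherwise it does nothing. The adversary can issue it without knowing which case holds.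

\begin{example}
Let $p,p',v$ have values $\pm1$. Request $\{p,p'\}$, then apply $V(p,v)$ and $V(p',v)$. If $x_p=-x_{p'}$, the first request makes both $0$ and $v$ keeps its value. If $x_p=x_{p'}=\eta$, the first request gives the values $2\eta$ and $0$ in some order, and $v$ ends at $\eta$: it is there already, or it is flipped by the vertex at $2\eta$. In both cases $v$ ends at the majority of the three initial values, whatever the coin.
\end{example}

The same device makes a whole set adopt the sign of a large enough majority.

\begin{lemma}\label{lem:sort}
Let $Z=O\cup E$ with $O,E$ disjoint, $|O|=L$ and $|E|$ even. There is a word on $Z$ with the following property. If all values on $Z$ start in $\{1,-1\}$ with sum $S$, then for every outcome of the coins $O$ ends flat at $1$ if $S>L$, and flat at $-1$ if $S<-L$.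
\end{lemma}

\begin{proof}
First request the edges of a perfect matching of $E$. A pair with values $1,-1$ goes to $0,0$, and a pair with values $\eta,\eta$ goes to $2\eta,0$ in some order. So the values on $E$ lie in $\{0,2,-2\}$ and those on $O$ in $\{1,-1\}$, and double requests $V(p,v)$ with $p\in E$, $v\in O$ preserve this. Now make $|E|+1$ passes, each applying $V(p,v)$ for all $p\in E$, $v\in O$. An effective application lowers the number of nonzero values on $E$ and no application raises it, so some pass has no effective application. During that pass the state is constant and every pair is tested, so no pair is effective, and the state is final. The sum over $Z$ is still $S$. If $S>L$, then $\sum_Ex=S-\sum_Ox>0$, so some $p\in E$ has value $2$; as no pair $(p,v)$ is effective, no $v\in O$ has value $-1$. If $S<-L$, some $p\in E$ has value $-2$ and no $v\in O$ has value $1$.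
\end{proof}

\subsection{Producing a large imbalance}

We need a set $Z_1$ of size $z$ proportional to $L$, with values $\pm1$ and $|S|>L$. Since sums are preserved, something else must carry $-S$, so we use a second set $Z_2$ of the same size; it will supply the set $B$. The obvious word fails. A perfect matching between $Z_1$ and $Z_2$ gives independent signs on $Z_1$, so $S$ has variance $z$ and $\Pr[|S|>z/4]\le16/z$. What is needed is a random walk for $S$ with no drift back to $0$. Double requests provide it: a vertex at $2$ that is tried against all of $Z_1$ flips one $-1$, no matter how few are left.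

\begin{lemma}\label{lem:walk}
Let $L\ge2$ be even and $z=4L$. Let $Z_1,Z_2$ be disjoint sets of $z$ vertices and $a,a',b,b',g,g'$ six further vertices. There is a word on these $8L+6$ vertices such that, from the flat level $0$, all final values on $Z_1\cup Z_2$ are $\pm1$, $\sum_{Z_1}x=S=-\sum_{Z_2}x$, and $\Pr[|S|>L]\ge0.65$.
\end{lemma}

\begin{proof}
Put $M_1=\{a,a'\}$, $M_2=\{b,b'\}$, $M=M_1\cup M_2$. The word begins with a perfect matching of $Z_1$, a perfect matching of $Z_2$, and the request $\{g,g'\}$. Each of these turns $0,0$ into $1,-1$ in some order, so the following holds with $S=0$.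

\smallskip
\emph{Invariant:} $M$ is flat at $0$; the values on $Z_1\cup Z_2\cup\{g\}$ are $\pm1$; and $\sum_{Z_1}x=S=-\sum_{Z_2}x$.
\smallskip

Then the word repeats the following round $R$ times, with $R$ chosen at the end.
\begin{enumerate}
\item[(1)] Request $\{a,b\}$ and $\{a',b'\}$.
\item[(2)] Request $\{a,a'\}$ and $\{b,b'\}$.
\item[(3)] Apply $V(p,v)$ for all $p\in M_1$, $v\in Z_1$ and for all $p\in M_2$, $v\in Z_2$.
\item[(4)] Make two passes, each applying $V(p,g)$ for all $p\in M$.
\end{enumerate}
Steps (1) and (2) produce, with probability $\frac12$, a value $\pm2$ in $M_1$ and its negative in $M_2$; step (3) unloads them into $Z_1$ and $Z_2$; step (4) cancels them through $g$ when they cannot be unloaded, so that the next round again starts with $M$ at $0$.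

Suppose the invariant holds before a round. Both requests in (1) are ties, so afterwards $(x_a,x_b)=(\eta,-\eta)$ and $(x_{a'},x_{b'})=(\eta',-\eta')$ with fair signs $\eta,\eta'$ that are independent of each other and of the past.

\emph{Case $\eta'=-\eta$.} Step (2) returns $M$ to $0$, no application in (3) or (4) is effective, and $S$ is unchanged.

\emph{Case $\eta=\eta'=1$.} After (2), one vertex $p_1\in M_1$ has value $2$, one vertex $p_2\in M_2$ has value $-2$, and the other two vertices of $M$ have value $0$ and take part in no effective application. If $S<z$, then $Z_1$ contains a $-1$ and $Z_2$ contains a $1$. In (3), $p_1$ is reset by the first $-1$ of $Z_1$ that it meets, which becomes $1$, and $p_2$ is reset by the first $1$ of $Z_2$ that it meets, which becomes $-1$. Now $M$ is at $0$, step (4) does nothing, and $S$ has become $S+2$. If $S=z$, then $Z_1$ is flat at $1$ and $Z_2$ at $-1$, so (3) does nothing. In (4), suppose $x_g=1$. Then $V(p_1,g)$ does nothing until $V(p_2,g)$ is applied in the first pass, which resets $p_2$ and makes $x_g=-1$. The next application of $V(p_1,g)$, later in the first pass or in the second, resets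 $p_1$ and makes $x_g=1$. If $x_g=-1$, the same happens with $p_1$ and $p_2$ exchanged. So $M$ is at $0$ and $S=z$ is unchanged.

\emph{Case $\eta=\eta'=-1$.} Negating all values turns this into the previous case with $-S$ in place of $S$ (Lemma~\ref{lem:sym}). So $S$ becomes $S-2$ if $S>-z$ and is unchanged if $S=-z$.

The invariant persists, and $S$, observed between rounds, is a Markov chain on the $z+1$ states $-z,-z+2,\dots,z$. It moves by $+2$ with probability $\frac14$ if $S<z$, by $-2$ with probability $\frac14$ if $S>-z$, and otherwise stays. Recall that an irreducible aperiodic chain on a finite set converges in law, from any start, to its unique stationary law, and that the uniform law is stationary when the transition matrix is symmetric. Our chain is irreducible, it is aperiodic because it stays with probability at least $\frac12$, and its matrix is symmetric. As $L$ and $z$ are even, the states with $|S|\le L$ are the $L+1$ numbers $-L,-L+2,\dots,L$, and their uniform probability is $\frac{L+1}{4L+1}\le\frac13$, since $L\ge2$. So $\Pr[|S|>L]$ tends to a limit that is at least $\frac23$, and it is at least $0.65$ for a suitable $R$.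 This $R$ depends only on $L$, and the adversary may use a word of any length.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:split}]
Run the word of Lemma~\ref{lem:walk}. For $h=1,2$ split $Z_h=O_h\cup E_h$ with $|O_h|=L$ and $|E_h|=3L$, which is even, and run the word of Lemma~\ref{lem:sort} on $Z_1$ and then on $Z_2$. On the event $|S|>L$ the set $A=O_1$ ends flat at $\operatorname{sgn}S$ and the set $B=O_2$ ends flat at $-\operatorname{sgn}S$.
\end{proof}

\subsection{The blind tournament}

Iterating Proposition~\ref{prop:split} on one piece would succeed $j$ times only with the guarantee $0.65^j$. To keep the probability from decaying we run $r$ independent pieces at every level, at the price of another constant factor in size.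

Fix an integer $r\ge2$, and let $N_0=2$, $N_{j+1}=r(8N_j+6)$; all $N_j$ are even and at least $2$. Define words $\Lambda_j$ on $N_j$ vertices. The word $\Lambda_0$ is empty. The word $\Lambda_{j+1}$ splits its vertices into $r$ pieces of size $8N_j+6$; on each piece it runs the word of Proposition~\ref{prop:split} with $L=N_j$, then $\Lambda_j$ on the set $A$ of the piece, then $\Lambda_j$ on the set $B$. Let $\phi_j$ be the probability that $\Lambda_j$, started flat at level $y$, ends with some vertex of value at least $y+j$. By Lemma~\ref{lem:sym} it does not depend on $y$.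

\begin{lemma}\label{lem:rec}
If $0.675^r\le\frac12$, then $\phi_j\ge1-0.675^r\ge\frac12$ for all $j$. Moreover $N_j\le2(11r)^j$.
\end{lemma}

\begin{proof}
Consider one piece of $\Lambda_{j+1}$. With probability at least $0.65$, one of $A,B$ is flat at $y+1$ after the first word. This event, and which of the two sets it is, depend only on the coins of the first word. The run of $\Lambda_j$ on that set uses other coins, and no other later request touches the set, so with conditional probability $\phi_j$ it ends with a vertex of value at least $y+1+j$. A piece thus succeeds with probability at least $0.65\phi_j$. Different pieces use disjoint vertices and disjoint sets of coins, so they are independent, and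
\[
\phi_{j+1}\ge1-(1-0.65\phi_j)^r .
\]
We have $\phi_0=1$, and $\phi_j\ge\frac12$ implies $\phi_{j+1}\ge1-0.675^r\ge\frac12$. Finally $6\le3N_j$ gives $N_{j+1}\le11rN_j$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
For $n<44$ a single request gives $U_1=\frac12\ge\frac1{31}\ln n$, since $\ln44<4$. Let $n\ge44$. Take $r=2$, which is allowed because $0.675^2<0.46$, and $j=\lfloor\log_{22}(n/2)\rfloor\ge1$. Then $N_j\le2\cdot22^j\le n$, so $\Lambda_j$ can be run on $N_j$ of the $n$ vertices, which start flat at $0$. With probability at least $\frac12$ some value is at least $j$, that is, $U_T\ge j/2$, so $\mathbb E\,U_T\ge j/4$. Using $\lfloor y\rfloor\ge y/2$ for $y\ge1$, and $\ln(n/2)/\ln n=1-\ln2/\ln n\ge\ln22/\ln44$ for $n\ge44$, we get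
\[
\mathbb E\,U_T\ge\frac{\ln(n/2)}{8\ln22}\ge\frac{\ln n}{8\ln44}\ge\frac{\ln n}{31},
\]
as $8\ln44<30.3$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
Choose $r\ge2$ with $0.675^r\le\min(\delta,\frac12)$, so that $\phi_j\ge1-\delta$ for all $j$ by Lemma~\ref{lem:rec}. For $n\ge22r$ let $j=\lfloor\log_{11r}(n/2)\rfloor\ge1$. Then $N_j\le n$, and $\Lambda_j$ gives $U_T\ge j/2$ with probability at least $1-\delta$. Since $j\ge\frac12\log_{11r}(n/2)$ and $n/2\ge\sqrt n$, we have $j/2\ge c_\delta\ln n$ with $c_\delta=1/(8\ln(11r))$.
\end{proof}

\begin{thebibliography}{9}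

\bibitem{AANRSW}
Ajtai, Aspnes, Naor, Rabani, Schulman and Waarts, 1996.

\bibitem{Talk}
\emph{Carpool Fairness In Social Networks},
\texttt{http://www.lamsade.dauphine.fr/\allowbreak\%7Ejfro/\allowbreak JourneesPrecedentes/\allowbreak anciennesJournees/\allowbreak docs/\allowbreak jfro\_38/\allowbreak Claire\_Mathieu\_\allowbreak CarpoolTalkAll.pdf}

\bibitem{FW}
Fagin and Williams, 1982.

\end{thebibliography}
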